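# Concavity along finite free convolution: where the conjecture holds and where it breaks

## 1. Two roots: an average over rotations

Take $A=\mathrm{diag}(1,-1)$ and $B=\mathrm{diag}(2,-2)$. Rotate $B$ by a random orthogonal matrix $Q$, add the result to $A$, and average the characteristic polynomial. To interpolate between the two matrices, put weights $\sqrt t$ and $\sqrt{1-t}$ in front of them, with $t\in[0,1]$.

The matrix $Q^TBQ$ is symmetric with eigenvalues $\pm2$, so it has the form
$$Q^TBQ=2\begin{pmatrix}\cos\varphi&\sin\varphi\\ \sin\varphi&-\cos\varphi\end{pmatrix},$$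
and when $Q$ is Haar-distributed on $\mathcal O_2$ the angle $\varphi$ is uniform. The matrix $\sqrt t\,A+\sqrt{1-t}\,Q^TBQ$ has trace $0$ and determinant
$$-\big(\sqrt t+2\sqrt{1-t}\cos\varphi\big)^2-4(1-t)\sin^2\varphi=-\big(t+4(1-t)+4\sqrt{t(1-t)}\cos\varphi\big).$$
Since $\cos\varphi$ has mean $0$, the averaged characteristic polynomial is $x^2-(4-3t)$. Its roots are real, and its squared gap is
$$y(t)=4(4-3t)=16-12t ,$$
an affine function of $t$. So the logarithm of the gap, $\frac12\log(16-12t)$, is concave in $t$, and every inverse power $y(t)^{-k}$ of the squared gap is convex in $t$.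

Now use $d\times d$ matrices. There are $\binom d2$ gaps, and we can average the logarithms of the gaps, or the inverse powers of the squared gaps. Is the first average still concave in $t$, and is the second still convex? This is the question of the talk. The answer is yes for $d=2$ and no for every $d\ge3$, and we shall see exactly which term is responsible.

## 2. The convolution, the functionals, and the conjecture

Let $d\ge2$ throughout.

**Definition (finite free additive convolution; Marcus, Spielman, Srivastava).** For monic real polynomials $p(x)=\sum_{i=0}^da_ix^{d-i}$ and $q(x)=\sum_{i=0}^db_ix^{d-i}$ of degree $d$ (so $a_0=b_0=1$),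
$$p\boxplus_dq(x):=\sum_{k=0}^dx^{d-k}\sum_{i+j=k}\frac{(d-i)!\,(d-j)!}{d!\,(d-k)!}\,a_ib_j.\tag{1}$$

Equivalently, if $p=\chi_A$ and $q=\chi_B$ are characteristic polynomials of real symmetric $d\times d$ matrices, then $p\boxplus_dq=\mathbb E_Q[\chi_{A+Q^TBQ}]$ with $Q$ Haar-distributed on $\mathcal O_d$. If $p$ and $q$ are real-rooted, so is $p\boxplus_dq$ (Marcus, Spielman, Srivastava).

*Example.* For $d=3$ and $a_1=b_1=0$, the coefficient of $x$ in (1) is $a_2+b_2$: the pairs $(0,2),(2,0)$ have factor $\frac{3!\,1!}{3!\,1!}=1$, and the pair $(1,1)$ contributes $0$. The constant coefficient is $a_3+b_3$, for the same reason. So for cubics without $x^2$ term, $\boxplus_3$ simply adds the coefficients.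

**Definition (dilation).** For $p=\prod_i(x-\lambda_i)$ and $s\in\mathbb R$, $p_s:=\prod_i(x-s\lambda_i)$. The coefficients of $p_s$ are $a_is^i$; in particular $p_0=x^d$.

**Definition (functionals).** Put $C=\binom d2$. For $p=\prod_i(x-\lambda_i)$ with distinct real roots,
$$h(p)=\frac1C\sum_{i<j}\log|\lambda_i-\lambda_j|,\qquad J_k(p)=\frac1C\sum_{i<j}\frac1{(\lambda_i-\lambda_j)^{2k}}\quad(k=1,2,\dots).$$

Given monic $p,q$ of degree $d$, each with $d$ distinct real roots, write
$$w_t:=p_{\sqrt t}\boxplus_dq_{\sqrt{1-t}},\qquad t\in[0,1].$$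
We have $w_0=q$ and $w_1=p$, and $w_t$ is real-rooted with distinct roots, so $h(w_t)$ and $J_k(w_t)$ are defined.

**Conjecture** (from the slides "Rectangular finite free probability theory"). The function $h(w_t)$ is concave in $t$, and $J_k(w_t)$ is convex in $t$ for every positive integer $k$.

Three elementary remarks will be used all the time.

First, (1) is multiplication of differential operators. Let $D=\frac d{dx}$. Since $D^ix^d=\frac{d!}{(d-i)!}x^{d-i}$, we have $p=P(D)x^d$ with $P(D)=\sum_ia_i\frac{(d-i)!}{d!}D^i$, and likewise $q=Q(D)x^d$. Then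
$$P(D)Q(D)x^d=\sum_{i,j}a_ib_j\frac{(d-i)!(d-j)!}{(d!)^2}D^{i+j}x^d=\sum_{k}x^{d-k}\sum_{i+j=k}\frac{(d-i)!(d-j)!}{d!\,(d-k)!}a_ib_j ,$$
which is (1). So $p\boxplus_dq=P(D)Q(D)x^d=P(D)q$. Applied to $p_{\sqrt t}$, whose coefficients are $a_it^{i/2}$, this gives
$$w_t=\sum_{i=0}^da_i\,t^{i/2}\,\frac{(d-i)!}{d!}\,D^i\,q_{\sqrt{1-t}}.\tag{2}$$

Second, we may center. Replacing $p(x)$ by $p(x-u)=e^{-uD}p$ multiplies $P(D)$ by $e^{-uD}$. The dilate $p_{\sqrt t}$ is then translated by $\sqrt t\,u$, and so is $w_t$. The same holds for $q$. Since $h$ and $J_k$ are translation invariant, nothing changes if we assume $a_1=b_1=0$. Write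
$$m_3(p)=\sum_i(\lambda_i-\bar\lambda)^3,\qquad \bar\lambda\text{ the mean root.}$$
For centered $p$, Newton's identity with $e_1=0$ gives $m_3(p)=3e_3=-3a_3$.

Third, we may reflect. Put $\tilde p(x)=(-1)^dp(-x)$, which has coefficients $(-1)^ia_i$ and roots $-\lambda_i$. By (1), reflecting both $p$ and $q$ multiplies the $k$-th coefficient of the convolution by $(-1)^k$, that is, it reflects the convolution. The functionals $h,J_k$ do not see a reflection.

## 3. Centered cubics and the term $t^{3/2}$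

Let $d=3$, $p=x^3-\alpha x+a$ and $q=x^3-\beta x+b$. Here $\alpha,\beta>0$, because $\alpha=-e_2=\frac12\sum\lambda_i^2$. By the example in Section 2,
$$w_t=x^3-A(t)x+c(t),\qquad A=t\alpha+(1-t)\beta,\qquad c=t^{3/2}a+(1-t)^{3/2}b.\tag{3}$$
A cubic $x^3-Ax+c$ has three distinct real roots exactly when its discriminant $\Delta=4A^3-27c^2$ is positive. Since $\Delta$ is the product of the three squared gaps, $h=\frac16\log\Delta$ and $e^{2h}=\Delta^{1/3}$.

If $a=b=0$, then $e^{2h}=4^{1/3}A(t)$ is affine, as for $d=2$. If $p=q$ with $a>0$, then $A=\alpha$ is constant and $c=a(t^{3/2}+(1-t)^{3/2})$ is positive and convex. Hence $c^2$ is convex, $\Delta$ is concave, and $h$ is concave. Both cases support the conjecture.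

Here is a natural proof attempt. Put $\xi=|c|^{2/3}$, so that $e^{2h}=(4A^3-27\xi^3)^{1/3}$. This is decreasing in $\xi$ and homogeneous of degree $1$ in $(A,\xi)$; Section 7 shows that it is jointly concave. The function $A(t)$ is affine, so $e^{2h}$ will be concave in $t$ as soon as $\xi(t)$ is convex. If $a,b\ge0$, then
$$\xi(t)=\Big(\big(ta^{2/3}\big)^{3/2}+\big((1-t)b^{2/3}\big)^{3/2}\Big)^{2/3}$$
is an $\ell^{3/2}$-norm of a vector that is affine in $t$, hence convex, and the attempt succeeds. Now let $b>0>a$. Near $t=0$ we have $c>0$ and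
$$c''(t)=\tfrac34a\,t^{-1/2}+O(1)\to-\infty,$$
while $c'$ stays bounded. So $\xi''=\frac23c^{-1/3}c''-\frac29c^{-4/3}c'^2\to-\infty$: the function $\xi$ is not convex, and the attempt stops exactly here.

The obstruction is not an artifact of the method. Since $e^{2h}$ is strictly decreasing in $\xi$ when $\xi>0$, an infinitely negative $\xi''$ should push the second derivative of $h$ to $+\infty$. Here is an instance that can be checked by hand. Let
$$p=x^3-x-\tfrac1{\sqrt{27}},\qquad q=x^3-x+\tfrac1{\sqrt{27}}.$$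
Both discriminants equal $4-1=3>0$. By (3), $w_t=x^3-x+\frac{(1-t)^{3/2}-t^{3/2}}{\sqrt{27}}$. With $m=t(1-t)$ and $(1-t)^3+t^3=1-3m$,
$$\Delta(t)=4-\big((1-t)^{3/2}-t^{3/2}\big)^2=3+3m+2m^{3/2}.$$
We have $h=\frac16\log\Delta$. Moreover $J_1=3/\Delta$. To see this, let $\alpha_1,\alpha_2,\alpha_3$ be the signed gaps $\lambda_1-\lambda_2,\lambda_2-\lambda_3,\lambda_3-\lambda_1$, whose sum is $0$. Then $\sum_{r<s}\alpha_r^2\alpha_s^2=(\sum_{r<s}\alpha_r\alpha_s)^2=(\frac12\sum\alpha_r^2)^2$, and $\sum\alpha_r^2=3\sum\lambda_i^2=6$, so the sum is $9$. Hence $J_1=\frac13\cdot\frac9\Delta$.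

Now $\Delta'=(3+3m^{1/2})(1-2t)$ is bounded, while
$$\Delta''=-6-6m^{1/2}+\tfrac32m^{-1/2}(1-2t)^2\to+\infty\qquad(t\to0^+).$$
So $(\log\Delta)''=\Delta''/\Delta-\Delta'^2/\Delta^2\to+\infty$ and $(1/\Delta)''=-\Delta''/\Delta^2+2\Delta'^2/\Delta^3\to-\infty$. Both assertions fail near $t=0$. In numbers, $\Delta(0)=3$, $\Delta(0.02)=3+0.0588+0.005488=3.064288$, and $\Delta(0.01)=3.0297+0.0198\sqrt{0.0099}<3.0316701$. Then
$$\Delta(0.01)^2<9.19103<9.192864=\Delta(0)\,\Delta(0.02)$$
violates midpoint concavity of $h$, and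
$$\frac2{\Delta(0.01)}>0.65970>0.65968>\frac1{\Delta(0)}+\frac1{\Delta(0.02)}$$
violates midpoint convexity of $J_1$.

## 4. Four theorems on $h$ and $J_k$

**Theorem 1.** For every $d\ge3$ there are monic $p,q$ of degree $d$, each with $d$ distinct real roots, such that as $t\to0^+$
$$\tfrac{d^2}{dt^2}h(p_{\sqrt t}\boxplus_dq_{\sqrt{1-t}})\to+\infty,\qquad\tfrac{d^2}{dt^2}J_k(p_{\sqrt t}\boxplus_dq_{\sqrt{1-t}})\to-\infty\quad\text{for every }k\ge1.$$

**Theorem 2.** (a) For $d=2$ the conjecture holds; $e^{2h}$ and $J_k^{-1/k}$ are affine in $t$. (b) For $d=3$ and each of the functionals $h,J_1,J_2,\dots$ separately, the conjectured concavity/convexity holds for $(p,q)$ if and only if $m_3(p)\,m_3(q)\ge0$. In that case $e^{2h}$ and all $J_k^{-1/k}$ are concave in $t$, which is stronger.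

**Theorem 3.** Let $q=e^{-\sigma D^2/2}x^d$ with $\sigma>0$ (a rescaled Hermite polynomial), and let $p$ be arbitrary with distinct real roots. Then $e^{2h}$ and $1/J_1$ are concave in $t$. In particular $h$ is concave and $J_1$ is convex.

**Theorem 4.** For every $d\ge4$ there is $k_0$ such that for each $k\ge k_0$ there are $p$ with distinct real roots and $q$ Hermite as in Theorem 3 for which $J_k$ is not convex in $t$.

So the conjecture is disproved: it holds for all pairs $(p,q)$ if and only if $d=2$, and for $d\ge3$ each of its assertions fails, with one pair violating all of them at once.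

It is convenient to drop the factor $1/C$. For distinct reals $\lambda_1,\dots,\lambda_d$ put
$$E=\sum_{i<j}\log|\lambda_i-\lambda_j|=C\,h,\qquad f_k=\sum_{i<j}(\lambda_i-\lambda_j)^{-2k}=C\,J_k .$$
The following notation is also needed.

**Definition (the sums $A_m$).** With $z_{ij}=1/(\lambda_i-\lambda_j)$, let
$$S_m(i)=\sum_{j\ne i}z_{ij}^m,\qquad e_2(i)=\sum_{\substack{j<l\\ j,l\ne i}}z_{ij}z_{il},\qquad A_m=\sum_iS_m(i)\,e_2(i).$$
We write $A_m(q)$ when the $\lambda_i$ are the roots of $q$.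

*Example.* Take roots $-2,0,1$ and $m$ odd. For the root $-2$ the numbers $z_{ij}$ are $-\frac12,-\frac13$; for $0$ they are $\frac12,-1$; for $1$ they are $\frac13,1$. So $e_2$ equals $\frac16,-\frac12,\frac13$ respectively, and
$$A_m=-\tfrac{2^{-m}+3^{-m}}6+\tfrac{1-2^{-m}}2+\tfrac{1+3^{-m}}3=\tfrac56-\tfrac23\,2^{-m}+\tfrac16\,3^{-m}.\tag{4}$$
For $m=1$ this is $\frac59$.

## 5. The $t^{-1/2}$ singularity and the proof of Theorem 1

The cubic suggests what to do in every degree. In (2) the coefficient $a_3$ comes with $t^{3/2}$, whose second derivative blows up like $t^{-1/2}$; no other term is singular to this order once $a_1=0$. So near $t=0$ the sign of the second derivative of any smooth functional $F$ of the polynomial is the sign of $a_3$ times the first-order response of $F$ at $q$ to the perturbation $q'''$. The sign of $a_3$ is ours to choose through $p$.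

We use one standard fact: the monic polynomials with $d$ distinct real roots form an open set in coefficient space, and on it the ordered roots are smooth functions of the coefficients (implicit function theorem).

**Lemma 1.** Let $d\ge3$, let $p,q$ have distinct real roots, and let $a_1=0$. With $\kappa=\frac{3\,(d-3)!}{4\,d!}>0$, as $t\to0^+$,
$$\tfrac{d^2}{dt^2}E(w_t)=-6\kappa\,a_3A_1(q)\,t^{-1/2}+O(1),\qquad\tfrac{d^2}{dt^2}f_k(w_t)=12k\,\kappa\,a_3A_{2k+1}(q)\,t^{-1/2}+O(1).$$

**Step 1. Isolate the singular term of the path.** Let $\rho(t)$ be the coefficient vector of $w_t$. The coefficients $b_j(1-t)^{j/2}$ of $q_{\sqrt{1-t}}$ are smooth on $[0,1)$. In (2) the term $i=1$ vanishes, and the terms $i=0$, $i=2$ and $i\ge4$ are $C^2$ on $[0,1)$ because $t^{i/2}$ is. The term $i=3$ is $a_3\frac{(d-3)!}{d!}t^{3/2}D^3q_{\sqrt{1-t}}$. Its first derivative is bounded near $0$. In its second derivative, the part where both derivatives fall on $t^{3/2}$ is $\frac34t^{-1/2}a_3\frac{(d-3)!}{d!}D^3q_{\sqrt{1-t}}$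 with $D^3q_{\sqrt{1-t}}=q'''+O(t)$, and the other parts are bounded. Hence $\rho'$ is bounded near $0$, and
$$\rho''(t)=\kappa\,a_3\,t^{-1/2}[q''']+O(1),$$
where $[q''']$ is the coefficient vector of $q'''$.

**Step 2. Pass to a functional.** Let $F\in\{E,f_k\}$, regarded as a smooth function of the coefficients near $\rho(0)$, the coefficient vector of $q$. Then
$$(F\circ\rho)''=DF(\rho)[\rho'']+D^2F(\rho)[\rho',\rho'].$$
The last term is bounded. Since $\rho'$ is bounded, $DF(\rho(t))-DF(q)=O(t)$, and multiplied by $t^{-1/2}$ this is still bounded. So $(F\circ\rho)''=\kappa\,a_3\,t^{-1/2}\,DF(q)[q''']+O(1)$.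

**Step 3. Compute $DF(q)[q''']$.** Along $q+\epsilon q'''$ the root $\lambda_i$ moves with velocity $\delta\lambda_i=-q'''(\lambda_i)/q'(\lambda_i)$. Write $q=(x-\lambda_i)v$ with $v=\prod_{j\ne i}(x-\lambda_j)$. Then $q'(\lambda_i)=v(\lambda_i)$ and $q'''(\lambda_i)=3v''(\lambda_i)$, while $v''(\lambda_i)/v(\lambda_i)=2e_2(i)$. So $\delta\lambda_i=-6e_2(i)$. The partial derivatives are $\partial_iE=S_1(i)$ and $\partial_if_k=-2k\,S_{2k+1}(i)$. Summing over $i$,
$$DE(q)[q''']=-6A_1(q),\qquad Df_k(q)[q''']=12k\,A_{2k+1}(q).\tag{5}$$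
With Step 2 this proves Lemma 1. $\square$

*Check of (5).* The roots $-2,0,1$ belong to $q=x^3+x^2-2x$, with $q'''=6$. The discriminant of $x^3+\beta_1x^2+\beta_2x+\beta_3$ is $\beta_1^2\beta_2^2-4\beta_2^3-4\beta_1^3\beta_3-27\beta_3^2+18\beta_1\beta_2\beta_3$. At $q$ its value is $36$ and its $\beta_3$-derivative is $-4-36=-40$. Since $E=\frac12\log\Delta$, $DE[q''']=6\cdot\frac12\cdot\frac{-40}{36}=-\frac{10}3=-6\cdot\frac59$, as (5) and (4) predict.

### Proof of Theorem 1

We need a centered $p$ with $a_3<0$, and one $q$ for which all the numbers $A_1(q),A_3(q),A_5(q),\dots$ are positive.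

**Step 1. Choose $p$.** Take the roots $-1,-2,\dots,-(d-1)$ and $N=\binom d2\ge3$. Their sum is $-\frac{d(d-1)}2+N=0$. The sum of their cubes is $N^3-\big(\frac{d(d-1)}2\big)^2=N^3-N^2>0$. Hence $a_3=-\frac13(N^3-N^2)<0$.

**Step 2. Choose $q$: three near roots decide the sign, and the other roots are sent far away.** Take the roots $-2,0,1$ and $L,2L,\dots,(d-3)L$ with $L\ge2$ (no far roots if $d=3$). Let $A_m^0$ be the value (4) for the near roots alone. For odd $m\ge1$, $A_m^0\ge\frac56-\frac13=\frac12$.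

Let $\varepsilon=1/(L-1)\le1$. All $|z_{ij}|\le1$, and $|z_{ij}|\le\varepsilon$ whenever $i$ or $j$ is a far root. For a near $i$, adding the far roots changes $S_m(i)$ by at most $d\varepsilon^m\le d\varepsilon$. It changes $e_2(i)$ by at most $d^2\varepsilon$, since each new product contains a factor of size at most $\varepsilon$ and there are at most $d^2$ of them. As $|S_m|\le d$ and $|e_2|\le d^2$, before and after, the product $S_m(i)e_2(i)$ changes by at most $d\varepsilon\cdot d^2+d\cdot d^2\varepsilon=2d^3\varepsilon$. For a far $i$, $|S_m(i)e_2(i)|\le d\varepsilon\cdot d^2=d^3\varepsilon$. Adding up,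
$$|A_m(q)-A_m^0|\le 3\cdot2d^3\varepsilon+d\cdot d^3\varepsilon\le7d^4\varepsilon ,$$
uniformly in $m$. For $L$ so large that $7d^4\varepsilon\le\frac14$, we get $A_m(q)\ge\frac14$ for all odd $m\ge1$ simultaneously.

**Step 3. Conclude.** In Lemma 1, $a_3<0$ and $A_1(q)>0$ give $\frac{d^2}{dt^2}E(w_t)\to+\infty$, and $A_{2k+1}(q)>0$ gives $\frac{d^2}{dt^2}f_k(w_t)\to-\infty$ for every $k\ge1$. Dividing by $C$ proves Theorem 1. $\blacksquare$

*Remark.* Failure is generic. Fix an odd $m$. On the connected set $\{\lambda_1<\dots<\lambda_d\}$ the function $A_m$ is real-analytic, and it is not identically zero by Step 2, so it is nonzero on an open dense set. Reflecting $p$ changes the sign of $a_3$ and does not touch $A_m(q)$. Hence for $d\ge3$ and each fixed functional, for $q$ in an open dense set and every $p$ with $m_3(p)\ne0$, the conjecture fails for $(p,q)$ or for $(\tilde p,q)$.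

## 6. Heat flow of the roots and the proof of Theorem 3

Lemma 1 also shows what could go right. If $m$ is odd and the roots of $q$ are symmetric about $0$, then $A_m(q)=0$, because reflection changes the sign of $S_m$ and preserves $e_2$. Hermite polynomials are of this kind, and for them the path $w_t$ is a rescaled heat flow.

Recall that $e^{-D^2/2}x^d$ is the monic Hermite polynomial of degree $d$. It is an orthogonal polynomial, so it has $d$ distinct real roots, and so has its rescaling $e^{-\sigma D^2/2}x^d$ for $\sigma>0$. For instance $e^{-\sigma D^2/2}x^2=x^2-\sigma$ and $e^{-\sigma D^2/2}x^3=x^3-3\sigma x$.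

**Step 1. Equations of motion.** This step turns the heat flow into a gradient flow for the roots. Let $r_s=e^{-sD^2/2}r_0$ have distinct real roots $\lambda_i(s)$ for $s$ in some interval. From $\partial_sr=-\frac12r''$ and $r_s(\lambda_i(s))=0$ we get $\lambda_i'=\frac12r''(\lambda_i)/r'(\lambda_i)=\sum_{j\ne i}z_{ij}$, that is,
$$\lambda'=\nabla E.\tag{6}$$
In $|\nabla E|^2=\sum_i\sum_{j,l\ne i}z_{ij}z_{il}$, the terms with $j=l$ sum to $2f_1$. The terms with $j\ne l$ group into triples of distinct indices, and each triple contributes twice the left side of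
$$\frac1{(x-y)(x-z)}+\frac1{(y-x)(y-z)}+\frac1{(z-x)(z-y)}=0.$$
(Over the common denominator $(x-y)(y-z)(x-z)$ the numerator is $(y-z)-(x-z)+(x-y)=0$.) Hence
$$|\nabla E|^2=2f_1.\tag{7}$$
Differentiating (6) along the flow, $\lambda''=\mathrm{Hess}E\,\nabla E=\frac12\nabla|\nabla E|^2$, so by (7)
$$\lambda''=\nabla f_1,\qquad\text{i.e.}\quad\lambda_i''=-2\sum_{j\ne i}z_{ij}^3.\tag{8}$$

**Step 2. The flow keeps the roots real and distinct.** We need $G(s)$ below to be defined for all $s\ge0$.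

**Lemma 2.** If $r_0$ has $d$ distinct real roots, so has $r_s=e^{-sD^2/2}r_0$ for every $s\ge0$.

*Proof.* By openness, $r_s$ has distinct real roots on some interval $[0,s_*)$ with $s_*>0$. Take the largest such $s_*$, and suppose $s_*<\infty$. The coefficients of $r_s$ are bounded on $[0,s_*]$, so all gaps are at most some $M\ge1$ on $[0,s_*)$. By (6), $E'=|\nabla E|^2\ge0$, so $E\ge E(0)$ there. Each single term of $E$ is therefore at least $E(0)-(C-1)\log M$, and all gaps are bounded below by some $\delta>0$. Let $s_n\uparrow s_*$. Along a subsequence the ordered roots converge to $d$ real numbers with gaps at least $\delta$, and these are the roots of $r_{s_*}$. By openness $r_s$ has distinct real roots slightly beyond $s_*$, a contradiction. $\square$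

**Step 3. From the convolution path to the heat flow.** Let $q=e^{-\sigma D^2/2}x^d$. Only the coefficients $b_{2j}$ are nonzero, and $b_{2j}$ is proportional to $\sigma^j$, so $q_{\sqrt{1-t}}=e^{-\sigma(1-t)D^2/2}x^d$. Hence
$$w_t=e^{-\sigma(1-t)D^2/2}\,p_{\sqrt t}.$$
For $\mu>0$, $p_\mu(x)=\mu^dp(x/\mu)$, and the substitution $x=\mu u$ turns $D_x^2$ into $\mu^{-2}D_u^2$. So $e^{-\tau D^2/2}p_\mu$ is the dilation by $\mu$ of $e^{-\tau\mu^{-2}D^2/2}p$. With $\mu=\sqrt t$ and $\tau=\sigma(1-t)$: for $t\in(0,1]$, $w_t$ is the dilation by $\sqrt t$ of $e^{-sD^2/2}p$ with $s=\sigma(1-t)/t$.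

Let $G$ be $e^{2h}$ or $J_k^{-1/k}$. Both are multiplied by $\mu^2$ when the roots are dilated by $\mu$: $h$ becomes $h+\log\mu$, and $J_k$ becomes $\mu^{-2k}J_k$. Writing $G(s):=G(e^{-sD^2/2}p)$ for $s\ge0$,
$$G(w_t)=t\,G\big(\sigma(1-t)/t\big),\qquad t\in(0,1].\tag{9}$$

**Definition (perspective).** The perspective of a function $G$ on a convex subset of $\mathbb R$ is $(x,y)\mapsto x\,G(y/x)$, $x>0$. For instance, the perspective of $\sqrt s$ is $\sqrt{xy}$.

**Lemma 3.** The perspective of a concave function is jointly concave.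

*Proof.* Let $\theta_1+\theta_2=1$, $\theta_i\ge0$, $x=\theta_1x_1+\theta_2x_2$ and $y=\theta_1y_1+\theta_2y_2$. The weights $\theta_ix_i/x$ are nonnegative and sum to $1$, and $y/x=\sum_i\frac{\theta_ix_i}x\cdot\frac{y_i}{x_i}$. By concavity $G(y/x)\ge\sum_i\frac{\theta_ix_i}xG(y_i/x_i)$; multiply by $x$. $\square$

The right side of (9) is the perspective of $G$ along the affine path $(x,y)=(t,\sigma(1-t))$. So if $G(s)$ is concave on $[0,\infty)$, then $G(w_t)$ is concave on $(0,1]$. It is concave on $[0,1]$ by continuity, since $w_0=q$ has distinct roots. It remains to prove that $e^{2h}$ and $1/J_1$ are concave along the heat flow.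

**Step 4. A Cauchy–Schwarz inequality.** This controls second derivatives of sums of negative powers.

**Lemma 4.** Let $T=\sum_jg_j^{-m}$ with $m>0$ and $g_j>0$ depending affinely on a parameter, with derivatives $v_j$. Then $T\,T''\ge(1+\frac1m)T'^2$.

*Proof.* $T'=-m\sum g_j^{-m-1}v_j$ and $T''=m(m+1)\sum g_j^{-m-2}v_j^2$. By Cauchy–Schwarz, $\big(\sum g_j^{-m-1}v_j\big)^2\le\big(\sum g_j^{-m}\big)\big(\sum g_j^{-m-2}v_j^2\big)$. Multiply by $m(m+1)$. $\square$

**Step 5. $e^{2h}$ is concave along the flow.** For any vector $v$, Cauchy–Schwarz over the $C$ pairs gives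
$$\mathrm{Hess}E[v,v]=-\sum_{i<j}\frac{(v_i-v_j)^2}{(\lambda_i-\lambda_j)^2}\le-\frac1C\Big(\sum_{i<j}\frac{v_i-v_j}{\lambda_i-\lambda_j}\Big)^2=-\frac1C(\nabla E\cdot v)^2.$$
By (6), $E'=|\nabla E|^2$ and $E''=2\,\mathrm{Hess}E[\nabla E,\nabla E]\le-\frac2C|\nabla E|^4=-\frac2CE'^2$. Therefore
$$(e^{2h})''=(e^{2E/C})''=\tfrac2C\,e^{2E/C}\big(E''+\tfrac2CE'^2\big)\le0.$$

**Step 6. $1/J_1$ is concave along the flow.** Let $f=f_1$. Then $f'=\nabla f\cdot\nabla E$, and by (8) $f''=\mathrm{Hess}f[\nabla E,\nabla E]+|\nabla f|^2$. We bound the two terms separately. Lemma 4 with $m=2$, applied to $f$ on the straight line $\lambda+\tau\nabla E$ (the gaps of ordered roots are affine in $\tau$), gives at $\tau=0$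
$$f\,\mathrm{Hess}f[\nabla E,\nabla E]\ge\tfrac32(\nabla f\cdot\nabla E)^2=\tfrac32f'^2 .$$
By (7), $f=\frac12|\nabla E|^2$, so $f|\nabla f|^2=\frac12|\nabla E|^2|\nabla f|^2\ge\frac12(\nabla E\cdot\nabla f)^2=\frac12f'^2$. Adding, $ff''\ge2f'^2$, which says $(1/f)''=(2f'^2-ff'')/f^3\le0$. As $1/J_1=C/f$, this is the claim.

By Step 3, $e^{2h}$ and $1/J_1$ are concave in $t$. Then $h=\frac12\log(e^{2h})$ is concave, since $\log$ is increasing and concave, and $J_1$ is convex as the reciprocal of a positive concave function. This proves Theorem 3. $\blacksquare$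

## 7. Motion of one gap and the proof of Theorem 2

For the functionals $J_k$ with $k\ge2$ we need to follow individual gaps. Fix a gap $g=\lambda_i-\lambda_j$ along the heat flow, put $y=g^2$, and for $l\ne i,j$ let
$$r_l=\frac1{(\lambda_i-\lambda_l)(\lambda_j-\lambda_l)}.$$
Write $X=\lambda_i-\lambda_l$ and $Y=\lambda_j-\lambda_l$, so $X-Y=g$ and $XY=1/r_l$. By (6),
$$g'=\frac2g+\sum_l\Big(\frac1X-\frac1Y\Big)=\frac2g-g\sum_lr_l .$$
By (8), $g''=-\frac4{g^3}-2\sum_l(X^{-3}-Y^{-3})$, and
$$X^{-3}-Y^{-3}=-(X-Y)(X^2+XY+Y^2)r_l^3=-g(g^2+3XY)r_l^3=-g^3r_l^3-3g\,r_l^2 .$$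
So $g''=-\frac4{g^3}+2\sum_l(3gr_l^2+g^3r_l^3)$. From $y'=2gg'$ and $y''=2g'^2+2gg''$, where the terms $\pm8/g^2$ cancel,
$$y'=4-2y\sum_lr_l,\qquad y''=-8\sum_lr_l+2g^2\Big(\sum_lr_l\Big)^2+12g^2\sum_lr_l^2+4g^4\sum_lr_l^3.\tag{10}$$

*Example.* For $d=2$ there are no $r_l$. With $r_0=x^2-\omega^2$ we have $r_s=x^2-\omega^2-s$, $y=4\omega^2+4s$ and $y'=4$, as (10) says.

### The case $d=2$

Center: $p=x^2+a_2$ and $q=x^2+b_2$ with $a_2,b_2<0$. By (2), $w_t=x^2+ta_2+(1-t)b_2$, and its squared gap $y=-4(ta_2+(1-t)b_2)$ is affine and positive. Since $C=1$, $e^{2h}=y=J_k^{-1/k}$. So $h=\frac12\log y$ is concave and $J_k=y^{-k}$ is convex. This is Theorem 2(a).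

### The case $d=3$

Center, so that $w_t$ is given by (3), with $\alpha,\beta>0$. Here $a_3=a$ and $b_3=b$, so $m_3(p)m_3(q)=9ab$.

**Step 1. The sign of $A_m$ for a centered cubic.** This decides necessity, and also the monotonicity of $J_k$ in the constant term.

**Lemma 5.** Let $x^3-Ax+c$ have distinct real roots, and let $m$ be odd. Then $A_m$ has the same sign as $c$ (and vanishes for $c=0$). Consequently, for fixed $A$, $J_k$ is nondecreasing in $c\ge0$ on the interval where $4A^3>27c^2$.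

*Proof.* Let $x_1<x_2<x_3$ be the roots, and $a_*=x_2-x_1$, $b_*=x_3-x_2$, $c_*=a_*+b_*$. The values $e_2(i)$ are $\frac1{a_*c_*},-\frac1{a_*b_*},\frac1{b_*c_*}$, and the values $S_m(i)$ are $-(a_*^{-m}+c_*^{-m})$, $a_*^{-m}-b_*^{-m}$, $b_*^{-m}+c_*^{-m}$. Hence
$$A_m=b_*^{-m}\Big(\frac1{b_*c_*}+\frac1{a_*b_*}\Big)-a_*^{-m}\Big(\frac1{a_*c_*}+\frac1{a_*b_*}\Big)+c_*^{-m}\Big(\frac1{b_*c_*}-\frac1{a_*c_*}\Big).$$
If $b_*<a_*$, the first term exceeds the second in size and the third is positive, so $A_m>0$. Now let $c>0$. The roots sum to $0$, so $x_1<0<x_3$, and $x_1x_2x_3=-c<0$ forces $x_2>0$. Then $a_*=x_2-x_1=2x_2+x_3>x_3-x_2=b_*$, and $A_m>0$. Reflection of the roots changes the sign of $c$ and of $A_m$, which gives $A_m<0$ for $c<0$ and $A_m=0$ for $c=0$.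

Finally, for $F=x^3-Ax+c$ we have $\partial F/\partial c=1=F'''/6$, so (5) gives $\partial_cf_k=\frac16\cdot12k\,A_{2k+1}=2k\,A_{2k+1}\ge0$ for $c\ge0$. $\square$

**Step 2. Necessity of $ab\ge0$.** Let $ab<0$. By Lemma 5, $A_m(q)$ has the sign of $b$ for all odd $m$, so $a_3A_m(q)=a\,A_m(q)<0$. Lemma 1 gives $\frac{d^2}{dt^2}E\to+\infty$ and $\frac{d^2}{dt^2}f_k\to-\infty$ as $t\to0^+$. So the conjecture fails for each of the functionals.

**Step 3. Sufficiency, reduced to one variable.** Let $ab\ge0$. Reflecting both polynomials if necessary, assume $a,b\ge0$. Consider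
$$\Omega=\{(A,\xi):A>0,\ \xi\ge0,\ 4A^3>27\xi^3\}.$$
The last inequality is $4^{1/3}A>3\xi$, so $\Omega$ is a convex cone. On $\Omega$ let $\Gamma(A,\xi)$ be $e^{2h}$ or $J_k^{-1/k}$ of $x^3-Ax+\xi^{3/2}$, which has distinct real roots. Then $\Gamma$ is continuous. Dilating the roots by $\mu$ sends $(A,\xi)$ to $(\mu^2A,\mu^2\xi)$ and multiplies $\Gamma$ by $\mu^2$, so $\Gamma$ is homogeneous of degree $1$.

**Claim.** $\gamma(A)=\Gamma(A,1)$ is concave, and $\Gamma$ is nonincreasing in $\xi$.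

Let us see why the Claim suffices. By homogeneity $\Gamma(A,\xi)=\xi\gamma(A/\xi)$ for $\xi>0$, so $\Gamma$ is jointly concave there by Lemma 3. A point $(A,0)\in\Omega$ is the limit of $(A,1/n)\in\Omega$, so by continuity $\Gamma$ is concave on all of $\Omega$. Next, $\xi(t):=c(t)^{2/3}$ is convex, as the $\ell^{3/2}$-norm of the affine vector $(ta^{2/3},(1-t)b^{2/3})$. It lies below $ta^{2/3}+(1-t)b^{2/3}$, and the endpoints $(\alpha,a^{2/3}),(\beta,b^{2/3})$ are in $\Omega$, so $(A(t),\xi(t))\in\Omega$ for all $t$. Let $t=\theta t_1+(1-\theta)t_2$ with $\theta\in[0,1]$, and $\hat\xi=\theta\xi(t_1)+(1-\theta)\xi(t_2)\ge\xi(t)$. Since $A$ is affine, $(A(t),\hat\xi)$ is a convex combination of points of $\Omega$ and lies in $\Omega$. Monotonicity and then concavity give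
$$\Gamma(A(t),\xi(t))\ge\Gamma(A(t),\hat\xi)\ge\theta\,\Gamma(A(t_1),\xi(t_1))+(1-\theta)\,\Gamma(A(t_2),\xi(t_2)).$$
So $e^{2h}$ and $J_k^{-1/k}$ are concave in $t$. It follows that $h=\frac12\log(e^{2h})$ is concave, and that $J_k=(J_k^{-1/k})^{-k}$ is convex, because $u\mapsto u^{-k}$ is convex and decreasing on $u>0$.

**Step 4. The Claim for $e^{2h}$.** Here $\Gamma=(4A^3-27\xi^3)^{1/3}$ is decreasing in $\xi$, and $\gamma=4^{1/3}N^{1/3}$ with $N=A^3-\frac{27}4>0$. We compute $(N^{1/3})'=A^2N^{-2/3}$ and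
$$(N^{1/3})''=2AN^{-2/3}-2A^4N^{-5/3}=2AN^{-5/3}(N-A^3)<0 .$$

**Step 5. The Claim for $J_k^{-1/k}$, reduced to an inequality for three gaps.** Monotonicity in $\xi$ is Lemma 5. For the concavity in $A$ at fixed $c=1$, note that $D^2x^3=6x$, so
$$e^{-sD^2/2}(x^3+c)=x^3-3sx+c .$$
Thus $s=A/3$ is heat-flow time, and (10), which is local in $s$, applies wherever the roots are real and distinct. Let $y_j$ be the three squared gaps and $T=\sum_jy_j^{-k}=f_k$, with derivatives taken in $s$. Then
$$T'=-k\sum_jy_j^{-k-1}y_j',\qquad T''=k(k+1)\sum_jy_j^{-k-2}y_j'^2-k\sum_jy_j^{-k-1}y_j''.$$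
Cauchy–Schwarz, as in Lemma 4 with $y_j,y_j',k$ in place of $g_j,v_j,m$, gives $T\cdot k(k+1)\sum y_j^{-k-2}y_j'^2\ge(1+\frac1k)T'^2$. Since
$$(T^{-1/k})''=-\tfrac1kT^{-1/k-2}\big(TT''-(1+\tfrac1k)T'^2\big),\tag{11}$$
the function $T^{-1/k}$, and with it $J_k^{-1/k}$, is concave provided
$$\sum_jy_j^{-k-1}y_j''\le0.\tag{12}$$

**Step 6. Proof of (12).** For $d=3$ each gap $g$ has a single $r$. With $R=g^2r$, (10) reads
$$y''=\frac1{g^2}\big(-8R+14R^2+4R^3\big)=\frac{2R}{g^2}(2R-1)(R+4).$$
By this formula, dilating the roots by $\mu$ multiplies each $y_j''$ by $\mu^{-2}$, so the sign of the sum in (12) does not change. Reflection does not change it either. So we may take the roots to be $0,1,1+\rho$ with $\rho\ge1$, with gaps $1,\rho,1+\rho$.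

For the gap $1+\rho$ the third root is $1$, $r=\frac1{\rho\cdot(-1)}$ and $R=-\frac{(1+\rho)^2}\rho\le-4$. Then $R(2R-1)>0$ and $R+4\le0$, so $y''\le0$.

For the gap $1$ the third root is $1+\rho$ and $R=\frac1{\rho(1+\rho)}$. Here $2R-1=-\frac{(\rho-1)(\rho+2)}{\rho(\rho+1)}$ and $R+4=\frac{(2\rho+1)^2}{\rho(\rho+1)}$, so
$$y_1''=-\frac{2(\rho-1)(\rho+2)(2\rho+1)^2}{\rho^3(\rho+1)^3}.$$

For the gap $\rho$ the third root is $0$, $r=\frac1{1+\rho}$ and $R=\frac{\rho^2}{1+\rho}$. Here $2R-1=\frac{(2\rho+1)(\rho-1)}{1+\rho}$ and $R+4=\frac{(\rho+2)^2}{1+\rho}$, so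
$$y_\rho''=\frac{2(\rho-1)(2\rho+1)(\rho+2)^2}{(1+\rho)^3}.$$

If $\rho=1$, the last two vanish and (12) holds. If $\rho>1$, only the gap $\rho$ contributes positively to (12), and the gap $1$ compensates it: for $k\ge1$,
$$\frac{\rho^{-2k-2}\,y_\rho''}{|y_1''|}=\rho^{1-2k}\,\frac{\rho+2}{2\rho+1}\le1 .$$
So (12) holds, the Claim is proved, and with it Theorem 2. $\blacksquare$

## 8. The smallest gap for large $k$ and the proof of Theorem 4

As $k\to\infty$, $J_k^{-1/k}$ tends to the smallest squared gap. So to break concavity for large $k$ in the Hermite setting it is enough to find roots whose smallest squared gap is strictly convex along the heat flow. By (10), four roots that are almost equally spaced do this. There is one more obstacle. Let $\Psi(t)=J_k(w_t)^{-1/k}$. Knowing that $\Psi''>0$ at some point does not make $J_k=\Psi^{-k}$ non-convex, because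
$$(\Psi^{-k})''=k(k+1)\Psi^{-k-2}\Psi'^2-k\Psi^{-k-1}\Psi'',\tag{13}$$
and the first term can win. We remove it by choosing the dilation of $p$ and the parameter $\sigma$ so that $\Psi'=0$ at the point in question.

**Step 1. A configuration with a convex smallest gap.** Let $p$ have the roots $\pm\frac12$, $\pm(\frac32+\epsilon)$ and, if $d>4$, also $L,2L,\dots,(d-4)L$, with $0<\epsilon\le\frac12$ and $L\ge5$. Let $y_1$ be the squared gap between $\pm\frac12$ under the flow $r_s=e^{-sD^2/2}p$. At $s=0$ it equals $1$, and all other gaps are at least $1+\epsilon$. The numbers $r_l$ for this gap are $\frac1{(1+\epsilon)(2+\epsilon)}$, twice, and $\frac1{n^2L^2-1/4}$ for the root $nL$. As $\epsilon\to0$ and $L\to\infty$ they tend to $\frac12,\frac12,0,\dots,0$, and (10) with $g=1$ tends to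
$$y_1'=4-2=2,\qquad y_1''=-8+2+12\cdot\tfrac12+4\cdot\tfrac14=1 .$$
Fix $\epsilon$ so small and $L$ so large that $y_1'(0)>1$ and $y_1''(0)>\frac12$. By continuity there are $\eta>0$ and $\theta<1$ such that for $s\in[0,\eta]$: $y_1\le\theta y_j$ for every other squared gap $y_j$, $y_1'\ge1$, and $y_1''\ge\frac12$.

**Step 2. For large $k$, $J_k^{-1/k}$ is strictly convex along this flow.** Let $T=\sum_jy_j^{-k}$, over all $C$ gaps, and $G_k(s)=J_k(r_s)^{-1/k}=(T/C)^{-1/k}$. On $[0,\eta]$ all $y_j'/y_j$ and $y_j''/y_j$ are bounded, and $(y_1/y_j)^k\le\theta^k$ for the other gaps. So uniformly on $[0,\eta]$, as $k\to\infty$,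
$$T=y_1^{-k}\big(1+O(\theta^k)\big),\qquad T'=-k\,y_1^{-k}\Big(\frac{y_1'}{y_1}+O(\theta^k)\Big),$$
$$T''=y_1^{-k}\Big(k(k+1)\frac{y_1'^2}{y_1^2}-k\frac{y_1''}{y_1}+O(k^2\theta^k)\Big).$$
In $TT''-(1+\frac1k)T'^2$ the main terms $k(k+1)y_1'^2/y_1^2$ cancel:
$$TT''-\big(1+\tfrac1k\big)T'^2=y_1^{-2k}\Big(-k\frac{y_1''}{y_1}+O(k^2\theta^k)\Big).$$
Since $y_1''/y_1$ is bounded below by a positive constant, this is negative on $[0,\eta]$ for large $k$. By (11), $G_k''>0$ on $[0,\eta]$. Moreover $G_k=C^{1/k}y_1(1+O(\theta^k))^{-1/k}\to y_1$, and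
$$G_k'=-\tfrac1k\,G_k\,\frac{T'}T=G_k\Big(\frac{y_1'}{y_1}+O(\theta^k)\Big)\to y_1' ,$$
both uniformly.

**Step 3. Fix the point $s_0$ and the threshold $k_0$.** At $s=0$ we have $y_1-sy_1'=1$, so there is $s_0\in(0,\eta)$ with $y_1(s_0)-s_0y_1'(s_0)>0$. Also $y_1'(s_0)\ge1$. By Step 2 there is $k_0$ such that for all $k\ge k_0$, with $G=G_k$,
$$G'(s_0)>0,\qquad G(s_0)-s_0G'(s_0)>0,\qquad G''(s_0)>0 .$$

**Step 4. Tune the pair so that $\Psi'$ vanishes.** Fix $k\ge k_0$. Below, $G,G',G''$ without argument are taken at $s_0$. Put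
$$t_0=\frac{G-s_0G'}G\in(0,1),\qquad\text{so that}\quad1-t_0=\frac{s_0G'}G ,$$
and let $\tilde p=p_{1/\sqrt{t_0}}$, $\sigma=\frac{s_0}{1-t_0}$, $q=e^{-\sigma D^2/2}x^d$. (In this section $\tilde p$ is this dilate, not a reflection.) As in Step 3 of Section 6,
$$\tilde p_{\sqrt t}\boxplus_dq_{\sqrt{1-t}}=e^{-\sigma(1-t)D^2/2}\,p_{\sqrt{t/t_0}},$$
which is the dilation by $\sqrt x$ of $e^{-(y/x)D^2/2}p$, where $x=\frac t{t_0}$ and $y=\sigma(1-t)=\frac{s_0(1-t)}{1-t_0}$. So
$$\Psi(t):=J_k\big(\tilde p_{\sqrt t}\boxplus_dq_{\sqrt{1-t}}\big)^{-1/k}=x\,G(y/x).$$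
Here $x,y$ are affine in $t$. With $\omega=y/x$ and $\omega'=(y'-\omega x')/x$,
$$\Psi'=x'\big(G(\omega)-\omega G'(\omega)\big)+y'G'(\omega),\qquad\Psi''=G''(\omega)\,\omega'\,(y'-\omega x')=\frac{G''(\omega)\,(y'-\omega x')^2}x .$$
At $t=t_0$ we have $x=1$, $y=\omega=s_0$, $x'=\frac1{t_0}$, $y'=-\frac{s_0}{1-t_0}$, and therefore
$$\Psi'(t_0)=\frac{G-s_0G'}{t_0}-\frac{s_0G'}{1-t_0}=G-G=0,\qquad\Psi''(t_0)=G''\Big(\frac{s_0}{1-t_0}+\frac{s_0}{t_0}\Big)^2>0 .$$

**Step 5. Conclude.** By (13), $\frac{d^2}{dt^2}J_k\big|_{t_0}=-k\,\Psi(t_0)^{-k-1}\,\Psi''(t_0)<0$. So $J_k$ is not convex in $t$ for the pair $(\tilde p,q)$, and $\tilde p$ has distinct real roots. This proves Theorem 4. $\blacksquare$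

*Remark.* For $d=4$ both $\tilde p$ and $q$ in this proof are even polynomials. So this failure occurs for symmetric polynomials, where the odd coefficient $a_3$ that drives Theorem 1 vanishes.
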